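\title{Finite coverings in the fpqc topology and regularity}

\begin{abstract}
A finite surjective morphism $\operatorname{Spec}S\to\operatorname{Spec}R$ is a covering for the fpqc topology if $S$ maps to some faithfully flat $R$-algebra. We prove that a Noetherian ring all of whose finite coverings have this property is regular, with no restriction on characteristic, dimension or excellence. For a prime $q$ at which $R$ is not regular we construct an explicit finite covering $\operatorname{Spec}S\to\operatorname{Spec}R$, built from square roots, such that no $S$-module $M$ with $M_q\neq qM_q$ has finite flat dimension over $R_q$. Together with the known converse, this shows that the fpqc analogs of splinters are exactly the regular Noetherian affine schemes.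
\end{abstract}

\section{Introduction}\label{sec:intro}

All rings are commutative with $1$, and we work in the category of affine schemes. For a prime $q$ of a ring $R$ we write $\kappa(q)$ for its residue field. A Noetherian ring $R$, or the scheme $\operatorname{Spec}R$, is \emph{regular} if all local rings $R_q$ are regular.

\subsection*{The question}
The fpqc pretopology has as coverings the morphisms $\operatorname{Spec}T\to\operatorname{Spec}R$ given by faithfully flat ring maps $R\to T$, and the \emph{fpqc topology} is the Grothendieck topology that it generates. A morphism $\operatorname{Spec}S\to\operatorname{Spec}R$ is a covering for this topology, an \emph{fpqc covering} for short, if and only if it is subcovered by a faithfully flat morphism: there exist a faithfully flat $R$-algebra $T$ and an $R$-algebra map $S\to T$. The algebra $S$ itself need not be flat. A \emph{finite covering} of $\operatorname{Spec}R$ is a finite surjective morphism to it.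

The \emph{canonical topology} is the finest Grothendieck topology in which all representable presheaves are sheaves; its coverings are the universal effective epimorphisms. A Noetherian affine scheme $\operatorname{Spec}R$ is a \emph{splinter} if each of its finite coverings is a covering for the canonical topology. For reduced $R$ this amounts to the condition that every finite injective ring map $R\to S$ splits as a map of $R$-modules. By analogy, a Noetherian affine scheme is an \emph{fpqc analog of a splinter} if each of its finite coverings is an fpqc covering. Which schemes are these?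

Some restrictions come at once. If $T$ is faithfully flat over $R$, then $P\to T\otimes_RP$ is injective for every $R$-module $P$. So if $R\to S$ is an fpqc covering, then $P\to S\otimes_RP$ is injective for every $P$; that is, $R\to S$ is pure. Let $\operatorname{Spec}R$ be an fpqc analog of a splinter. Taking for $S$ the quotient of $R$ by its nilradical, we see that $R$ is reduced. A finite injective map $R\to S$ is a finite covering by lying over, hence pure, and a pure map with finitely presented cokernel splits. So $\operatorname{Spec}R$ is a splinter.

The new condition is much stronger than splitting. A normal Noetherian domain $R$ containing $\mathbb Q$ is always a splinter: given $R\to S$ finite and injective, choose a prime $P$ of $S$ over $0$; the field trace maps $S/P$ into $R$, and divided by the degree of the extension of fraction fields it gives a retraction $S\to S/P\to R$. This applies to the cone $R=\mathbb C[a^2,ab,b^2]$, which is normal, being the ring of invariants of $\pm1$ acting on $\mathbb C[a,b]$, and is not regular at the vertex. Two known results indicate what happens in the fpqc topology.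
\begin{enumerate}
\item[(i)] If $R$ is a Noetherian ring of prime characteristic $p$ whose Frobenius map is finite, and $\operatorname{Spec}R$ is an fpqc analog of a splinter, then $R$ is regular.
\item[(ii)] If $Y\to X$ is an fpqc covering of Noetherian affine schemes and $Y$ is regular, then $X$ is regular.
\end{enumerate}
By (ii), the finite covering of the cone given by $\mathbb C[a,b]$ is not an fpqc covering, although it splits. This suggests the conjecture posed in \cite{slides}: \emph{only regular schemes are fpqc analogs of splinters.} In (i) the Frobenius map supplies a finite covering to test, and for the cone a finite covering by a regular scheme is at hand. For an arbitrary singular Noetherian ring a test covering has to be constructed.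

\subsection*{Results}
We prove the conjecture. The proof is self-contained and does not use (i) or (ii).

\begin{theorem}\label{thm:A}
Let $R$ be a Noetherian ring. If every finite covering of $\operatorname{Spec}R$ is a covering for the fpqc topology, then $R$ is regular.
\end{theorem}

It follows from a stronger statement, in which a single covering detects the failure of regularity at a given prime.

\begin{theorem}\label{thm:B}
Let $R$ be a Noetherian ring and $q$ a prime such that $R_q$ is not regular. Put $n=\dim_{\kappa(q)}qR_q/q^2R_q$ and $N=5n-1$. There is a finite covering $\operatorname{Spec}S\to\operatorname{Spec}R$, explicit and built from square roots, with the following property. For every $S$-module $M$ with $M_q\neq qM_q$ and every integer $j\ge0$ there is an $i$ with $2j-N\le i\le 2j$ and $\operatorname{Tor}_i^R(M,\kappa(q))\neq0$. In particular, $M_q$ has infinite flat dimension over $R_q$.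
\end{theorem}

The hypothesis $M_q\ne qM_q$ says that the fiber $M\otimes_R\kappa(q)$ is nonzero, and it cannot be dropped: if $P$ is a prime of $S$ over a prime $p\subsetneq q$, then $\operatorname{Tor}^R_i(\kappa(P),\kappa(q))=0$ for all $i$, because an element of $q\setminus p$ acts on these modules both invertibly and as zero.

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:B}]
Suppose that $R_q$ is not regular and let $S$ be as in Theorem~\ref{thm:B}. If $\operatorname{Spec}S\to\operatorname{Spec}R$ were an fpqc covering, there would be an $R$-algebra map $S\to T$ with $T$ faithfully flat over $R$. Then $T_q/qT_q=T\otimes_R\kappa(q)\neq0$, and $\operatorname{Tor}^R_i(T,\kappa(q))=0$ for all $i>0$. This contradicts Theorem~\ref{thm:B} for $M=T$ and $2j>N$.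
\end{proof}

\begin{corollary}\label{cor:C}
For a Noetherian ring $R$ the following are equivalent:
\begin{enumerate}
\item[(1)] $R$ is regular;
\item[(2)] every finite covering of $\operatorname{Spec}R$ is a covering for the fpqc topology;
\item[(3)] for every finite covering $\operatorname{Spec}S\to\operatorname{Spec}R$ and every prime $q$ of $R$ there is an $S$-module $M$ with $M_q\neq qM_q$ and $\operatorname{Tor}_i^R(M,\kappa(q))=0$ for $i\gg0$.
\end{enumerate}
\end{corollary}

Section~\ref{sec:node} treats the node by hand and extracts the strategy. Section~\ref{sec:criterion} shows that an algebra has the property in Theorem~\ref{thm:B} as soon as one Koszul cycle becomes a boundary over it. Section~\ref{sec:roots} constructs a finite covering over which this happens and proves Theorem~\ref{thm:B}. Section~\ref{sec:class} proves Corollary~\ref{cor:C}.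

\section{The node, and the strategy}\label{sec:node}

Let $k$ be a field, $R=k[s,t]/(st)$ and $q=(s,t)$. Adjoin square roots of $s$ and $t$, and require their product to vanish:
\[
R\to S=k[a,b]/(ab),\qquad s\mapsto a^2,\quad t\mapsto b^2 .
\]
The $R$-module $S$ is generated by $1,a,b$, and the map is injective because it sends the monomial basis of $R$ to distinct basis monomials of $S$. So $\operatorname{Spec}S\to\operatorname{Spec}R$ is a finite covering.

\begin{proposition}\label{prop:node}
For every $S$-module $M$ with $M\neq qM$ and every $i\ge2$ we have $\operatorname{Tor}^R_i(M,k)\neq0$.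
\end{proposition}

\begin{proof}
In $R$ we have $\operatorname{ann}(s)=(t)$, $\operatorname{ann}(t)=(s)$ and $(s)\cap(t)=0$. If $r_1s+r_2t=0$, then $r_1s=r_2t=0$, so $r_1\in(t)$ and $r_2\in(s)$. Hence $k$ has the free resolution
\[
\cdots\to R^2\xrightarrow{\operatorname{diag}(t,s)}R^2\xrightarrow{\operatorname{diag}(s,t)}R^2\xrightarrow{\operatorname{diag}(t,s)}R^2\xrightarrow{(s\;\;t)}R ,
\]
and for every $i\ge2$
\[
\operatorname{Tor}_i^R(M,k)\cong\operatorname{ann}_M(s)/tM\ \oplus\ \operatorname{ann}_M(t)/sM .
\]
Suppose that this module is zero, and let $\mu\in M$. From $t\cdot a\mu=b\,(ab)\mu=0$ we get $a\mu\in sM$, say $a\mu=a^2\nu$. Then $s(\mu-a\nu)=a(a\mu-a^2\nu)=0$, so $\mu-a\nu\in tM=b^2M$. Thus $M=JM$ for $J=(a,b)S$. Since $J^2=(a^2,b^2)S=qS$, we conclude that $M=J^2M=qM$.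
\end{proof}

The proof exploits that in $S$ the relation $st=0$ holds for a stronger reason: already $ta=0$. To express this in a form that generalizes, let $A=R_q$ with maximal ideal $\mathfrak m$, and let $K$ be the Koszul complex of $A$ on $s,t$, with $dX_1=s$ and $dX_2=t$. The relation $st=0$ gives the cycle $h=tX_1$. It is not a boundary: if $tX_1=r\,d(X_1X_2)=r(sX_2-tX_1)$, then $rs=0$, so $r\in\mathfrak m$ and $t=-rt\in\mathfrak m^2$, which is false. Now map $K$ to the Koszul complex of $S_q$ on $a,b$ by $X_1\mapsto ae_a$, $X_2\mapsto be_b$, where $de_a=a$ and $de_b=b$. The cycle $h$ goes to $tae_a=0$.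

For a general non-regular local ring $(A,\mathfrak m,k)$ we do not know the resolution of $k$, and we argue as follows. Let $B$ be an $A$-algebra, $M$ a $B$-module with $M\ne\mathfrak mM$, and $G$ a free resolution of $k$ over $A$. Suppose that $\operatorname{Tor}^A_i(M,k)=0$ for $i\gg0$. Let $V$ be the Koszul complex of $M$ on a finite family $c$ of elements of $B$. It has finite length and its terms are finite sums of copies of $M$, so $H_i(V\otimes_AG)=0$ for $i\gg0$. For suitable $c$ the quotient $W=H_0(V)$ is a nonzero $k$-vector space, so $H(W\otimes_AG)$ is a sum of copies of $\operatorname{Tor}^A(k,k)$. We reach a contradiction if nonzero classes of arbitrarily high degree lift along $H(V\otimes_AG)\to H(W\otimes_AG)$. Such lifts come from a subcomplex $L\subseteq G$ with a chain map $L\to V$. The Koszul complex $K$ on generators of $\mathfrak m$ is a subcomplex that maps to $V$, but it has finite length. The next candidate is obtained from $K$ by adjoining a variable $Y$ of degree $2$ with $dY=h$, where $h$ is a $1$-cycle that is not a boundary, together with its powers. This complex has infinite length, and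 to map it to $V$ we need $h$ to become a boundary.

One cannot take for $c$ the generators of $\mathfrak m$ themselves: if $M$ is flat over $A$, then $H_1(K\otimes_AM)=H_1(K)\otimes_kM/\mathfrak mM$, and $h\otimes\mu$ is not a boundary for $\mu\notin\mathfrak mM$. The family $c$ has to contain new elements, such as $a$ and $b$ above.

\section{A criterion for infinite flat dimension}\label{sec:criterion}

\subsection*{Koszul complexes}
A \emph{DG algebra} over a ring $A$ is a graded $A$-algebra $F=\bigoplus_{i\ge0}F_i$ with $gg'=(-1)^{|g||g'|}g'g$ and $g^2=0$ for $g$ of odd degree, together with an $A$-linear map $d$ of degree $-1$ such that $d^2=0$ and $d(gg')=d(g)g'+(-1)^{|g|}g\,d(g')$. The \emph{Koszul complex} $K(c;B)$ of a ring $B$ on a family $c=(c_1,\dots,c_N)$ is the exterior algebra over $B$ on elements $e_1,\dots,e_N$ of degree $1$, with $de_\nu=c_\nu$. Its homology is killed by the ideal $(c)$: if $\eta$ is a cycle and $\rho$ has degree $1$, then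
\begin{equation}\label{eq:kill}
d(\rho\eta)=d(\rho)\,\eta .
\end{equation}
If $B$ is Noetherian local, $c$ lies in the maximal ideal and $H_1(K(c;B))=0$, then $c$ is a regular sequence. A Noetherian local ring whose maximal ideal is generated by a regular sequence is regular.

For the rest of this section $(A,\mathfrak m,k)$ is a Noetherian local ring that is \emph{not} regular, $x_1,\dots,x_n$ minimally generate $\mathfrak m$, and $K=K(x;A)$ with $dX_i=x_i$. By the facts just recalled, $H_1(K)$ is a nonzero $k$-vector space, finite-dimensional since $A$ is Noetherian. In particular $n\ge1$. We fix a cycle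
\[
h=\sum_{i=1}^nu_iX_i\in K_1\qquad\text{with }[h]\neq0\text{ in }H_1(K).
\]
Since $\sum u_ix_i=0$ and the images of the $x_i$ in $\mathfrak m/\mathfrak m^2$ are linearly independent, all $u_i$ lie in $\mathfrak m$.

\subsection*{Tate's resolution}
We recall from \cite{Tate} how to kill a cycle. Let $F$ be a DG algebra and $t\in F_{m-1}$ a cycle, $m\ge1$. The DG algebra $F\langle z\rangle$, with $z$ of degree $m$ and $dz=t$, is defined as follows. For $m$ odd, $F\langle z\rangle=F\oplus Fz$ with $z^2=0$. For $m$ even, $F\langle z\rangle=\bigoplus_{l\ge0}Fz^{(l)}$, where the \emph{divided powers} $z^{(l)}$ have degree $ml$ and satisfy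
\[
z^{(0)}=1,\qquad z^{(1)}=z,\qquad z^{(a)}z^{(b)}=\tbinom{a+b}{a}z^{(a+b)},\qquad dz^{(l)}=t\,z^{(l-1)},
\]
with $z^{(-1)}=0$. One should think of $z^{(l)}$ as $z^l/l!$. Passing to $F\langle z\rangle$ does not change $H_i$ for $i<m-1$ and replaces $H_{m-1}(F)$ by its quotient by the $F_0$-submodule generated by $[t]$.

Choose cycles $h_1=h,h_2,\dots,h_s$ in $K_1$ whose classes form a $k$-basis of $H_1(K)$, and adjoin to $K$ variables $Y_1=Y,Y_2,\dots,Y_s$ of degree $2$ with $dY_j=h_j$. Then, for $m=3,4,\dots$, adjoin finitely many variables of degree $m$ that kill generators of $H_{m-1}$ of the algebra built so far. The union is a DG algebra $G$ with $H_0(G)=k$ and $H_i(G)=0$ for $i>0$. It is a free $A$-module on the \emph{monomials}, the products of distinct odd variables (among them the $X_i$) and divided powers of distinct even variables. So $G$ is a free resolution of $k$, with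
\[
G_0=A,\qquad G_1=K_1,\qquad G_2=K_2\oplus\textstyle\bigoplus_jAY_j .
\]
It contains the complex of free modules $L=K\langle Y\rangle=\bigoplus_{l\ge0}KY^{(l)}$, whose differential is
\begin{equation}\label{eq:dL}
d(gY^{(l)})=d(g)\,Y^{(l)}+(-1)^{|g|}ghY^{(l-1)}\qquad(g\in K).
\end{equation}

\subsection*{The divided powers of $Y$ survive in $\operatorname{Tor}^A(k,k)$}
The complex $L$ is useful only if it carries nonzero classes of $\operatorname{Tor}^A(k,k)=H(G\otimes_Ak)$ in high degrees. The resolution $G$ need not be known to be minimal, so a basis element of $G\otimes_Ak$ could be a boundary. We rule this out for $Y^{(l)}$ by differentiating $l$ times with respect to $Y$, which reduces the question to degree $0$. The plain partial derivative need not commute with $d$, since the differentials of later variables involve $Y$, and it has to be corrected on those variables. Divided powers are essential here: the $l$-th derivative of the ordinary power $Y^l$ is $l!$, which may vanish in $k$.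

\begin{lemma}\label{lem:survive}
For every $l\ge0$ the element $Y^{(l)}\otimes1$ is a cycle of $L\otimes_Ak$, and its class in $H_{2l}(G\otimes_Ak)$ is nonzero.
\end{lemma}

\begin{proof}
It is a cycle because $dY^{(l)}=hY^{(l-1)}\in\mathfrak mL$. We construct an $A$-linear map $\theta\colon G\to G$ of degree $-2$ with $d\theta=\theta d$ and $\theta(Y^{(l)})=Y^{(l-1)}$.

\emph{Partial derivatives.} For a variable $z$ let $G^z$ be the graded subalgebra spanned by the monomials not involving $z$. If $z$ is even, set $\partial_z(z^{(l)}g)=z^{(l-1)}g$ for $g\in G^z$. Then $\partial_z(gg')=\partial_z(g)g'+g\,\partial_z(g')$ on $G$, by Pascal's rule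
\[
\tbinom{a+b}{a}z^{(a+b-1)}=z^{(a-1)}z^{(b)}+z^{(a)}z^{(b-1)} .
\]
If $z$ is odd, set $\partial_z(g_0+zg_1)=g_1$ for $g_0,g_1\in G^z$. Then $\partial_z(gg')=\partial_z(g)g'+(-1)^{|g|}g\,\partial_z(g')$: for $g=g_0+zg_1$ and $g'=g_0'+zg_1'$ the left side is $g_1g_0'+(-1)^{|g|}g_0g_1'$, and the right side has the two further terms $g_1zg_1'$ and $(-1)^{|g|}zg_1g_1'$, which cancel because $|g_1|=|g|-1$.

Given elements $t_z\in G_{|z|-2}$, one for each variable, put $\theta=\sum_zt_z\partial_z$. The sum is finite on each monomial. Each term satisfies the Leibniz rule without signs: for odd $z$ the element $t_z$ is odd, and $(-1)^{|g|}t_zg=gt_z$. Hence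
\[
\theta(gg')=\theta(g)g'+g\,\theta(g'),\qquad\theta(z)=t_z,\qquad\theta(z^{(l)})=t_zz^{(l-1)}\ \text{ for $z$ even.}
\]

\emph{Reduction to the variables.} Let $D=d\theta-\theta d$. Expanding $d\theta(gg')$ and $\theta d(gg')$, the terms $\pm\theta(g)d(g')$ and $d(g)\theta(g')$ occur in both, and there remains $D(gg')=D(g)g'+(-1)^{|g|}gD(g')$. For $z$ even,
\begin{align*}
d\theta(z^{(l)})&=d(t_z)\,z^{(l-1)}+t_z\,d(z)\,z^{(l-2)},\\
\theta d(z^{(l)})&=\theta(dz)\,z^{(l-1)}+d(z)\,t_z\,z^{(l-2)},
\end{align*}
and $t_z$ has even degree, so $D(z^{(l)})=D(z)z^{(l-1)}$. Let $G^{<m}$ be the DG subalgebra spanned by the monomials in variables of degree $<m$. The restriction of $\theta$ to $G^{<m}$ depends only on the $t_z$ with $|z|<m$, and $D$ vanishes on $G^{<m}$ once it vanishes on these variables.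

\emph{Choice of the $t_z$.} Set $t_{X_i}=0$, $t_{Y_1}=1$ and $t_{Y_j}=0$ for $j>1$. Then $\theta$ vanishes on $K$, so $D(X_i)=-\theta(x_i)=0$ and $D(Y_j)=d(t_{Y_j})-\theta(h_j)=0$. Let $m\ge3$, assume that the $t_z$ with $|z|<m$ are chosen and $D=0$ on $G^{<m}$, and let $z$ have degree $m$. Then $dz\in G^{<m}$, so $d\theta(dz)=\theta(d^2z)=0$: the element $\theta(dz)$ is a cycle of degree $m-3$. We need $t_z\in G_{m-2}$ with $dt_z=\theta(dz)$. If $m\ge4$, it exists because $H_{m-3}(G)=0$. If $m=3$, write $dz=\sum r_jY_j+v$ with $r_j\in A$ and $v\in K_2$, so that $\theta(dz)=r_1$. From $0=d^2z=\sum r_jh_j+dv$ we get $\sum r_j[h_j]=0$ in $H_1(K)$. As the $[h_j]$ are linearly independent over $k$, all $r_j$ lie in $\mathfrak m=d(G_1)$, and $t_z$ exists.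

\emph{Conclusion.} The chain map $\theta$ induces a chain map on $G\otimes_Ak$, and $\theta^l(Y^{(l)})=1$. If $Y^{(l)}\otimes1=d\omega$, then $1=d(\theta^l\omega)$ with $\theta^l\omega\in G_1\otimes_Ak$. But $d$ vanishes on $G_1\otimes_Ak$, since $d(X_i\otimes1)=x_i\otimes1=0$. This is a contradiction.
\end{proof}

The hypothesis $[h]\ne0$ enters in the case $m=3$. Some such hypothesis is needed, since $\operatorname{Tor}_i^A(k,k)=0$ for $i>\dim A$ when $A$ is regular.

\subsection*{The criterion}
We use one more standard fact: tensoring with a bounded-below complex of free modules preserves quasi-isomorphisms between bounded-below complexes.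

\begin{proposition}\label{prop:criterion}
Let $B$ be an $A$-algebra, $c=(c_1,\dots,c_N)$ a family of elements of $B$ generating an ideal $J$, and $E=K(c;B)$. Assume:
\begin{enumerate}
\item[(a)] $\mathfrak mB\subseteq J$, and $J^r\subseteq\mathfrak mB$ for some $r$;
\item[(b)] there are $\xi_1,\dots,\xi_n\in E_1$ with $d\xi_i=x_i$ and $\sum_iu_i\xi_i\in dE_2$.
\end{enumerate}
Then for every $B$-module $M$ with $M\neq\mathfrak mM$ and every $j\ge0$ there is an $i$ with $2j-N\le i\le2j$ and $\operatorname{Tor}_i^A(M,k)\neq0$.
\end{proposition}

\begin{proof}
\emph{Step 1: a chain map $\varphi\colon L\to E$.} Elements of $E_1$ have square zero, so $X_i\mapsto\xi_i$ defines a map $\varphi\colon K\to E$ of graded $A$-algebras, and it commutes with $d$ because it does so on the $X_i$. By (b) there is $y\in E_2$ with $dy=\varphi(h)$. To extend $\varphi$ to $L$ we need a substitute for $y^l/l!$. Write $y=\sum_\nu w_\nu$, a finite sum with each $w_\nu$ of the form $t\,e_\lambda e_{\lambda'}$, $t\in B$. The $w_\nu$ are central in $E$. Let $y^{(l)}=\sum_{|I|=l}\prod_{\nu\in I}w_\nu$ be their $l$-th elementary symmetric polynomial,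 and $y^{(-1)}=0$. We have
\[
d(w_\nu)\,w_\nu=t^2(c_\lambda e_{\lambda'}-c_{\lambda'}e_\lambda)\,e_\lambda e_{\lambda'}=0,
\]
and therefore
\[
dy^{(l)}=\sum_\nu d(w_\nu)\sum_{\substack{|I|=l-1\\ \nu\notin I}}\ \prod_{\nu'\in I}w_{\nu'}=\sum_\nu d(w_\nu)\sum_{|I|=l-1}\ \prod_{\nu'\in I}w_{\nu'}=\varphi(h)\,y^{(l-1)} .
\]
Comparing with \eqref{eq:dL}, we see that $\varphi(gY^{(l)})=\varphi(g)y^{(l)}$ for $g\in K$ defines a chain map $\varphi\colon L\to E$ of complexes of $A$-modules with $\varphi(1)=1$.

\emph{Step 2: a commutative square.} If $JM=M$, then $M=J^rM\subseteq\mathfrak mM$ by (a), contrary to assumption. (Nakayama's lemma is not available, as $M$ need not be finitely generated; this is why (a) asks for nilpotence.) Choose $\mu\in M\setminus JM$. Let $V=E\otimes_BM$ and $W=H_0(V)=M/JM$. Since $\mathfrak mM\subseteq JM$, the module $W$ is a $k$-vector space, and $\iota\colon k\to W$, $1\mapsto\bar\mu$, is injective. Let $\psi\colon L\to V$ be the chain map $g\mapsto\varphi(g)\otimes\mu$, let $\pi\colon V\to W$ be the projection, and let $\varepsilon\colon L\to k$ be the restriction of the augmentation $G\to k$.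 Then $\pi\psi=\iota\varepsilon$, for both maps vanish in positive degrees and send $1\in L_0=A$ to $\bar\mu$. Tensoring with $G$ over $A$ gives a commutative square
\[
\begin{array}{ccc}
H_{2j}(L\otimes G)&\xrightarrow{\ \psi_*\ }&H_{2j}(V\otimes G)\\[2pt]
{\scriptstyle\varepsilon_*}\big\downarrow\ \ &&\ \ \big\downarrow{\scriptstyle\pi_*}\\[2pt]
H_{2j}(k\otimes G)&\xrightarrow{\ \iota_*\ }&H_{2j}(W\otimes G).
\end{array}
\]

\emph{Step 3: $H_{2j}(V\otimes G)\neq0$.} The map $\iota_*$ is injective, because $\iota$ is a split injection of $k$-vector spaces. So it suffices to show that $\varepsilon_*\neq0$. Consider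
\[
\begin{array}{ccccc}
H_{2j}(L\otimes G)&\longrightarrow&H_{2j}(G\otimes G)&\longrightarrow&H_{2j}(k\otimes G)\\[2pt]
\big\downarrow&&\big\downarrow&&\\[2pt]
H_{2j}(L\otimes k)&\longrightarrow&H_{2j}(G\otimes k),&&
\end{array}
\]
where the left horizontal maps come from the inclusion $L\subseteq G$ and the other three maps from the quasi-isomorphism $G\to k$. These three maps are isomorphisms, since $L$ and $G$ are bounded-below complexes of free modules. The bottom map is nonzero by Lemma~\ref{lem:survive}. Hence the top left map is nonzero, and so is the composite of the top row, which is $\varepsilon_*$.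

\emph{Step 4: from $V$ to $M$.} The complex $V$ is concentrated in degrees $0\le p\le N$, and $V_p\cong M^{\binom Np}$. Let $V_{\le p}$ be the subcomplex of terms of degree at most $p$. The quotient of $V_{\le p}\otimes G$ by $V_{\le p-1}\otimes G$ is $V_p\otimes G$ shifted by $p$, and its homology in degree $2j$ is $\operatorname{Tor}^A_{2j-p}(M,k)^{\binom Np}$. If these modules vanished for all $0\le p\le N$, the long exact sequences would give $H_{2j}(V_{\le p}\otimes G)=0$ by induction on $p$, contradicting Step~3 for $p=N$.
\end{proof}

\begin{remark}
For $2l>N$ we have $y^{(l)}\in E_{2l}=0$, so $\varphi$ kills $Y^{(l)}$. This does not conflict with Step~3. The class used there is represented by a cycle of $L\otimes G$ with components in the various $L_p\otimes G_{2j-p}$, and $\varepsilon_*$ sees only the component with $p=0$, on which $\psi$ is given by $1\mapsto\mu$.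
\end{remark}

\section{Killing the Koszul cycle with square roots}\label{sec:roots}

It remains to find a finite covering that satisfies condition (b) of Proposition~\ref{prop:criterion}. The condition concerns a sum of products $u_i\xi_i$ modulo boundaries. We first turn it into an identity for a symmetric product.

\subsection*{A symmetric pairing}
Let $B$ be a ring, $c$ a finite family in $B$ generating an ideal $J$, and $E=K(c;B)$, so that $dE_1=J$. For $r,s\in J$ choose $\sigma\in E_1$ with $d\sigma=s$ and set
\[
r*s=\text{the class of }r\sigma\text{ in }E_1/dE_2 .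
\]

\begin{lemma}\label{lem:pairing}
The class $r*s$ does not depend on $\sigma$. The pairing $*\colon J\times J\to E_1/dE_2$ is $B$-bilinear and symmetric. For $a,b\in J$ we have $a^2*b^2=(ab)*(ab)$.
\end{lemma}

\begin{proof}
Choose $\rho\in E_1$ with $d\rho=r$. Two choices of $\sigma$ differ by a cycle $\eta$, and $r\eta=d(\rho\eta)$ by \eqref{eq:kill}. The pairing is $B$-linear in $r$ by definition. It is $B$-linear in $s$ because $t\sigma+t'\sigma'$ lifts $ts+t's'$ when $\sigma,\sigma'$ lift $s,s'$. It is symmetric because $d(\rho\sigma)=r\sigma-s\rho$. By bilinearity, $a^2*b^2=ab\,(a*b)$, and also $(ba)*(ab)=ba\,(a*b)$.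
\end{proof}

The differential sends $r*s$ to $rs$, so $*$ refines the multiplication of $J$. In the setting of Proposition~\ref{prop:criterion}, with $\mathfrak mB\subseteq J$, all $u_i$ and $x_i$ lie in $J$, and condition (b) says precisely that
\begin{equation}\label{eq:goal}
\sum_{i=1}^nu_i*x_i=0 .
\end{equation}
For $B=A$ and $c=x$ the left side is $[h]\ne0$, although $\sum u_ix_i=0$. Bilinearity allows us to move a factor across $*$, and a larger ring in which the $u_i$ and $x_i$ factor inside $J$ allows more such moves. The last identity of Lemma~\ref{lem:pairing} is the only move that we need.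

\begin{example}
Let $k$ be a field, $R=k[s,t,w]/(st-w^2)$, $q=(s,t,w)$, $A=R_q$, and $dX_1=s$, $dX_2=t$, $dX_3=w$. The cycle $h=tX_1-wX_3$ is not a boundary, since the coefficient of $X_3$ in a boundary lies in $(s,t)A$, which does not contain $w$. Let $S=k[a,b]$ with $s\mapsto a^2$, $t\mapsto b^2$, $w\mapsto ab$, and let $B=S_q$, $c=(a,b)$. Then $J^2=\mathfrak mB$, and $t*s-w*w=b^2*a^2-(ab)*(ab)=0$. Explicitly, with $\xi_1=ae_a$ and $\xi_3=ae_b$,
\[
t\xi_1-w\xi_3=ab^2e_a-a^2be_b=d(-ab\,e_ae_b).
\]
So Proposition~\ref{prop:criterion} applies with $N=2$.
\end{example}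

\subsection*{Finding the covering}
Suppose that $J$ contains elements $a_i,b_i$ with $a_i^2=u_i$ and $b_i^2=x_i$, and put $p_i=a_ib_i$. Lemma~\ref{lem:pairing} turns the left side of \eqref{eq:goal} into $\sum p_i*p_i$, and we know that $\sum p_i^2=0$. If only one product $u_ix_i$ occurs, as for the node, we may impose $p_i=0$. If $B$ is reduced and $2=0$ in $B$, nothing needs to be imposed: $(\sum p_i)^2=\sum p_i^2=0$ gives $\sum p_i=0$, and by symmetry the cross terms in $(\sum p_i)*(\sum p_i)$ cancel, so that $\sum p_i*p_i=(\sum p_i)*(\sum p_i)=0$. In general we replace this additivity of squaring by a telescoping sum. Let $z_j$ be a square root of the partial sum $p_1^2+\dots+p_j^2$, with $z_0=z_n=0$. We want to lift the identity $p_i^2=z_i^2-z_{i-1}^2$ to the pairing. By symmetry,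
\begin{equation}\label{eq:diff}
(z_i-z_{i-1})*(z_i+z_{i-1})=z_i*z_i-z_{i-1}*z_{i-1},
\end{equation}
and if $\alpha_i,\beta_i$ are square roots of the two factors on the left, then the left side is $(\alpha_i\beta_i)*(\alpha_i\beta_i)$. Now $\alpha_i\beta_i$ and $p_i$ have the same square. We impose $\alpha_i\beta_i=p_i$, and this costs no point of the base, because over a field the sign of $\beta_i$ can be adjusted.

\begin{lemma}\label{lem:cover}
Let $R$ be a ring and $u_i,x_i\in R$ $(1\le i\le n)$ with $\sum u_ix_i=0$. Let $S$ be the $R$-algebra generated by $a_i,b_i,\alpha_i,\beta_i$ $(1\le i\le n)$ and $z_0,\dots,z_n$, with relations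
\[
a_i^2=u_i,\quad b_i^2=x_i,\quad z_0=z_n=0,\quad\alpha_i^2=z_i-z_{i-1},\quad\beta_i^2=z_i+z_{i-1},\quad\alpha_i\beta_i=a_ib_i .
\]
Then $z_j^2=\sum_{i\le j}u_ix_i$ in $S$, and $\operatorname{Spec}S\to\operatorname{Spec}R$ is a finite covering.
\end{lemma}

\begin{proof}
In $S$ we have $z_i^2-z_{i-1}^2=\alpha_i^2\beta_i^2=a_i^2b_i^2=u_ix_i$, and summation gives the formula for $z_j^2$. So $a_i,b_i,z_j$ are integral over $R$, and $\alpha_i,\beta_i$ are integral over the subring generated by $R$ and the $z_j$. Being generated by finitely many integral elements, $S$ is finite over $R$.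

Let $p$ be a prime of $R$ and $\Omega$ an algebraic closure of $\kappa(p)$. In $\Omega$ choose square roots $a_i,b_i$ of the images of $u_i,x_i$, and elements $z_j$ with $z_j^2=\sum_{i\le j}u_ix_i$. We take $z_0=z_n=0$, which is allowed because $\sum_{i\le n}u_ix_i=0$. Choose square roots $\alpha_i$ of $z_i-z_{i-1}$ and $\beta_i$ of $z_i+z_{i-1}$. Then $(\alpha_i\beta_i)^2=z_i^2-z_{i-1}^2=(a_ib_i)^2$, so $\alpha_i\beta_i=\pm a_ib_i$. Replacing $\beta_i$ by $-\beta_i$ where necessary, we obtain $\alpha_i\beta_i=a_ib_i$ and keep the other relations. This defines an $R$-algebra map $S\to\Omega$, whose kernel is a prime over $p$.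
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $A=R_q$, $\mathfrak m=qA$, $k=\kappa(q)$. Choose $x_1,\dots,x_n\in q$ whose images minimally generate $\mathfrak m$, let $K=K(x;A)$, and let $h=\sum u_iX_i$ be a cycle with $[h]\ne0$ as in Section~\ref{sec:criterion}, so that $u_i\in\mathfrak m$. We need the relation $\sum u_ix_i=0$ to hold in $R$. Write $u_i=u_i'/f$ with $u_i'\in q$ and $f\in R\setminus q$. The element $\sum u_i'x_i\in R$ maps to $0$ in $A$, so it is killed by some $e\in R\setminus q$. Replacing $h$ by the unit multiple $efh$, whose class is still nonzero, and $u_i$ by $eu_i'$, we arrange that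
\[
u_i,x_i\in q,\qquad\sum u_ix_i=0\ \text{ in }R,\qquad[h]\neq0\ \text{ in }H_1(K).
\]
Let $S$ be the finite covering of Lemma~\ref{lem:cover} and $B=S\otimes_RA$. Let $c$ be the family of the $N=4n+(n-1)$ elements $a_i,b_i,\alpha_i,\beta_i$ $(1\le i\le n)$ and $z_1,\dots,z_{n-1}$ of $B$, and $J=(c)$. We verify the hypotheses of Proposition~\ref{prop:criterion}.

(a) We have $\mathfrak mB\subseteq J$ because $x_i=b_i^2$. The squares $a_i^2=u_i$, $b_i^2=x_i$ and $z_j^2=\sum_{i\le j}u_ix_i$ lie in $\mathfrak mB$; for $a_i$ this uses $u_i\in\mathfrak m$. So $a_i,b_i,z_j$ are nilpotent modulo $\mathfrak mB$, and then so are $\alpha_i^2=z_i-z_{i-1}$ and $\beta_i^2=z_i+z_{i-1}$. An ideal generated by finitely many nilpotent elements is nilpotent, so $J^r\subseteq\mathfrak mB$ for some $r$.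

(b) We prove \eqref{eq:goal}. All generators of $S$, including $z_0=z_n=0$, lie in $J$. By Lemma~\ref{lem:pairing}, used twice, and \eqref{eq:diff},
\begin{align*}
u_i*x_i&=a_i^2*b_i^2=(a_ib_i)*(a_ib_i)=(\alpha_i\beta_i)*(\alpha_i\beta_i)=\alpha_i^2*\beta_i^2\\
&=(z_i-z_{i-1})*(z_i+z_{i-1})=z_i*z_i-z_{i-1}*z_{i-1}.
\end{align*}
Summing over $i$ gives $z_n*z_n-z_0*z_0=0$.

Let $M$ be an $S$-module with $M_q\neq qM_q$. Then $M_q$ is a $B$-module with $M_q\ne\mathfrak mM_q$, and $\operatorname{Tor}_i^R(M,\kappa(q))=\operatorname{Tor}_i^A(M_q,k)$ because $A$ is a localization of $R$. Proposition~\ref{prop:criterion} gives the required $i$ for each $j$. As $j$ grows, $i\ge2j-N$ is unbounded, so $M_q$ has infinite flat dimension over $A$.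
\end{proof}

\section{The classification}\label{sec:class}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
$(2)\Rightarrow(1)$ is Theorem~\ref{thm:A}.

$(3)\Rightarrow(1)$. If $R_q$ is not regular, then for the covering $S$ of Theorem~\ref{thm:B} and this $q$ no module as in (3) exists.

$(1)\Rightarrow(3)$. Take $M=S$. Since $q$ is in the image of $\operatorname{Spec}S$, we have $S_q/qS_q=S\otimes_R\kappa(q)\ne0$. Since $R_q$ is regular, $\operatorname{Tor}_i^R(S,\kappa(q))=\operatorname{Tor}_i^{R_q}(S_q,\kappa(q))=0$ for $i>\dim R_q$.

$(1)\Rightarrow(2)$. This implication is known; we give the argument. For a Noetherian local ring $(D,\mathfrak m_D)$, a \emph{balanced big Cohen--Macaulay $D$-algebra} is a $D$-algebra $T$ with $\mathfrak m_DT\neq T$ on which every system of parameters of $D$ is a regular sequence. We use three facts. Such algebras exist over a complete Noetherian local domain, by Hochster and Huneke \cite{HH} in equal characteristic and Andr\'e \cite{Andre} in mixed characteristic. A balanced big Cohen--Macaulay algebra over a regular local ring is faithfully flat \cite[6.7]{HH}. A product of flat modules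 over a Noetherian ring is flat (Chase's theorem).

Let $R$ be regular and $\operatorname{Spec}S\to\operatorname{Spec}R$ a finite covering. Fix a maximal ideal $\mathfrak n$ of $R$ and let $C=\widehat{R_{\mathfrak n}}$, a complete regular local ring and in particular a domain. Finiteness and surjectivity are preserved by base change, so $S\otimes_RC$ is finite over $C$ and has a prime $P$ over $0$. The quotient $D=(S\otimes_RC)/P$ is a domain that contains $C$ and is finite over it. A finite algebra over a complete local ring is a finite product of complete local rings, so $D$ is a complete local domain. Let $T_{\mathfrak n}$ be a balanced big Cohen--Macaulay $D$-algebra. A system of parameters of $C$ is one of $D$, because $\dim D=\dim C$ and the quotient of $D$ by it is finite over an Artinian ring. Also $\mathfrak nT_{\mathfrak n}\subseteq\mathfrak m_DT_{\mathfrak n}\neq T_{\mathfrak n}$. So $T_{\mathfrak n}$ is a balanced big Cohen--Macaulay algebra over the regular local ring $C$, hence flat over $C$, and hence flat over $R$.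

Put $T=\prod_{\mathfrak n}T_{\mathfrak n}$, the product over all maximal ideals of $R$. It is an $S$-algebra, and it is flat over $R$ by Chase's theorem. For each $\mathfrak n$ the ring $T/\mathfrak nT$ surjects onto $T_{\mathfrak n}/\mathfrak nT_{\mathfrak n}\neq0$. A flat module $T$ with $T\ne\mathfrak nT$ for all maximal ideals $\mathfrak n$ is faithfully flat, so $\operatorname{Spec}S\to\operatorname{Spec}R$ is an fpqc covering.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Andre}
Andr\'e, \emph{La conjecture du facteur direct}, Publ. IH\'ES, 2018.

\bibitem{HH}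
Hochster and Huneke, \emph{Infinite integral extensions and big Cohen--Macaulay algebras}, Ann. of Math., 1992.

\bibitem{slides}
\emph{On the canonical, fpqc and finite topologies: classical questions, new answers},
\texttt{https://www.fields.utoronto.ca/talk-media/1/45/35/slides.pdf}.

\bibitem{Tate}
J. Tate, \emph{Homology of Noetherian rings and local rings}, 1957.

\end{thebibliography}
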